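\title{Approximate discontinuities of vector fields of bounded deformation}

\begin{abstract}
Let $u$ be a vector field of bounded deformation on an open set $\Omega\subset\mathbb R^d$, $d\ge2$. We prove that $\mathcal H^{d-1}$-almost every point of approximate discontinuity of $u$ is an approximate jump point: $\mathcal H^{d-1}(S_u\setminus J_u)=0$. The main step is an estimate for the total movement, across all scales, of the rigid motion that best approximates $u$ on a ball. It is proved with a stopping-time tree of balls, in which the symmetrized derivative pays for this movement on pairwise disjoint regions; the payment is measured on lines of direction $e$, in bands of levels of $u\cdot e$. The same estimate characterizes the measures $\mu$ for which the maximal function of $u$ is $\mu$-integrable with a bound by $|Eu|(\mathbb R^d)$. We also show that the sets that can be contained in $S_u\setminus J_u$ are exactly the $\mathcal H^{d-1}$-null sets.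
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $d\ge2$ and let $\Omega\subset\mathbb R^d$ be open. A vector field $u\in L^1(\Omega;\mathbb R^d)$ has \emph{bounded deformation}, $u\in BD(\Omega)$, if every component
\[
E_{ij}u=\tfrac12\,(D_iu^j+D_ju^i),\qquad i,j=1,\dots,d,
\]
of its symmetrized distributional derivative $Eu$ is a Radon measure with finite total variation in $\Omega$. We write $|Eu|$ for the total variation measure of $Eu$, and for its density when $u$ is smooth. The space $BV(\Omega;\mathbb R^m)$ is defined by asking that the full derivative $Du$ be a finite Radon measure; thus $BV(\Omega;\mathbb R^d)\subset BD(\Omega)$. What $Eu$ controls is seen on lines: for smooth $u$ and a unit vector $e$,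
\begin{equation}\label{eq:line}
\frac{d}{dt}\,\bigl[u(z+te)\cdot e\bigr]=Eu(z+te)\,e\cdot e .
\end{equation}
Along a line of direction $e$ one controls the component $u\cdot e$. In particular $E$ does not see the \emph{rigid motions} $R(z)=a+Tz$, $T$ skew-symmetric.

For $u\in L^1_{\rm loc}(\Omega;\mathbb R^d)$ two sets describe where $u$ fails to be continuous in the mean.
\begin{itemize}
\item The \emph{approximate discontinuity set} $S_u$ consists of the points $x\in\Omega$ for which there is no $z\in\mathbb R^d$ with $\lim_{r\to0}\frac1{|B_r(x)|}\int_{B_r(x)}|u(y)-z|\,dy=0$.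
\item The \emph{approximate jump set} $J_u$ consists of the points $x\in\Omega$ for which there are $a\ne b$ in $\mathbb R^d$ and a unit vector $\nu$ with
\[
\lim_{r\to0}\frac1{|B_r^+(x,\nu)|}\int_{B_r^+(x,\nu)}|u(y)-a|\,dy=0,\qquad
\lim_{r\to0}\frac1{|B_r^-(x,\nu)|}\int_{B_r^-(x,\nu)}|u(y)-b|\,dy=0,
\]
where $B_r^\pm(x,\nu)=\{y\in B_r(x):\pm(y-x)\cdot\nu>0\}$.
\end{itemize}
One has $J_u\subset S_u$, because an approximate limit $z$ at a jump point would equal both $a$ and $b$. A set $E\subset\mathbb R^d$ is \emph{countably $\mathcal H^{d-1}$-rectifiable} if there are at most countably many embedded $C^1$ hypersurfaces $\Gamma_i$ with $\mathcal H^{d-1}(E\setminus\bigcup_i\Gamma_i)=0$.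

The field $u=b\,1_{\{z\cdot\nu>0\}}$ with $b\neq0$ has $S_u=J_u=\{z\cdot\nu=0\}$. Discontinuities that are not jumps also occur. If $u$ takes three different constant values on three sectors of the plane with common apex $0$, then $0\in S_u\setminus J_u$, and the product with $\mathbb R^{d-2}$ gives a set $S_u\setminus J_u$ of dimension $d-2$. How large can $S_u\setminus J_u$ be? Scaling points to the measure $\mathcal H^{d-1}$: a bump $\varphi(z/r)\,e_1$ of height $1$ and width $r$ has $|Eu|(\mathbb R^d)=Cr^{d-1}$. A set with $\mathcal H^{d-1}$ measure zero is covered by balls with $\sum_ir_i^{d-1}$ as small as we like, so bumps can be piled on it to infinite height at finite cost. On a set of positive $\mathcal H^{d-1}$ measure one layer of bumps of small width costs a fixed amount, so one expects that only the mildest discontinuity, the jump across a hypersurface, can persist there.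

For $BV$ functions this is the case: $S_u$ and $J_u$ are countably $\mathcal H^{d-1}$-rectifiable and
\begin{equation}\label{eq:main}
\mathcal H^{d-1}(S_u\setminus J_u)=0 .
\end{equation}
For $u\in BD(\Omega)$ it is known that $J_u$ is countably $\mathcal H^{d-1}$-rectifiable, while the validity of \eqref{eq:main} is stated as an open problem in \cite{TFP}. The problem is to prove or disprove \eqref{eq:main} for every $u\in BD(\Omega)$.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $d\ge2$, let $\Omega\subset\mathbb R^d$ be open and $u\in BD(\Omega)$. Then $\mathcal H^{d-1}(S_u\setminus J_u)=0$.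
\end{theorem}

Together with the rectifiability of $J_u$ this shows that $S_u$ is countably $\mathcal H^{d-1}$-rectifiable. The next two theorems are complements; they are not used in the proof of Theorem~\ref{thm:main}. Let $Mu(x)=\sup_{r>0}\frac1{|B_r|}\int_{B_r(x)}|u|$ be the maximal function.

\begin{theorem}\label{thm:max}
There is $C=C(d)$ with the following property. If $\mu\ge0$ is a Radon measure on $\mathbb R^d$ with $\mu(B_r(x))\le\kappa r^{d-1}$ for all $x$ and $r$, then
\[
\int Mu\,d\mu\le C\kappa\,|Eu|(\mathbb R^d)\qquad\text{for all }u\in BD(\mathbb R^d).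
\]
Conversely, if $\int Mu\,d\mu\le\beta\,|Eu|(\mathbb R^d)$ for all $u\in BD(\mathbb R^d)$, then $\mu(B_r(x))\le C\beta\,r^{d-1}$ for all $x$ and $r$.
\end{theorem}

\begin{theorem}\label{thm:null}
Let $Z\subset\mathbb R^d$. There is $u\in BD(\mathbb R^d)$ with $Z\subset S_u\setminus J_u$ if and only if $\mathcal H^{d-1}(Z)=0$.
\end{theorem}

\subsection{Plan of the proof}

If \eqref{eq:main} fails, $S_u\setminus J_u$ contains a compact set $K$ of positive and finite $\mathcal H^{d-1}$ measure. On a $C^1$ hypersurface $u$ has one-sided limits almost everywhere (Section~\ref{sec:traces}), so $K$ meets every such hypersurface in a null set. The Besicovitch--Federer projection theorem then gives $|Eu|(K)=0$. It remains to prove that $u$ has an approximate limit at almost every point of a compact set $K$ that carries no mass of $|Eu|$. For this we follow, at a point $y\in K$ and along the scales $\rho_j\to0$, the rigid motion closest to $u$ on $B_{\rho_j}(y)$, and we bound its total movement, integrated over $K$, by the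 mass of $|Eu|$ in a neighborhood of $K$. This bound is Proposition~\ref{prop:main}; it is the heart of the paper and occupies Sections~\ref{sec:idea}--\ref{sec:proofmain}.

The tool that makes such a bound possible for scalar functions is truncation: $|\nabla h(w)|\le|\nabla w|$ when $h$ is $1$-Lipschitz. It has no direct counterpart for $E$. The rotation $u(z)=(-z_2,z_1)$ has $Eu=0$, whereas the truncated field $(h(-z_2),h(z_1))$ has $E_{12}=\frac12(h'(z_1)-h'(-z_2))$, which vanishes identically only if $h$ is affine. What survives is truncation on lines: by \eqref{eq:line}, the variation of $h(u\cdot e)$ along a line of direction $e$ is at most the integral of $|Eu|$ along that line. Section~\ref{sec:idea} shows in a scalar model how truncation is used, and Section~\ref{sec:payment} proves that truncation on lines is enough.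

\section{Preliminaries}\label{sec:prelim}

\subsection{Notation, rigid motions, lines}

Balls $B_r(x)$ are open, $B=B_1(0)$, and $\mathbb S$ is the unit sphere of $\mathbb R^d$ with surface measure $de$. Matrices carry the Euclidean norm, so that $|Tz|\le|T||z|$ and $|Xe\cdot e|\le|X|$ for $e\in\mathbb S$. The symbol $|\cdot|$ also denotes Lebesgue measure in $\mathbb R^d$, on lines and on hyperplanes, and surface measure on $\mathbb S$. For a ball $B'$ and $q\ge1$ we use the averaged norm
\[
\|f\|_{q;B'}=\Bigl(\frac1{|B'|}\int_{B'}|f|^q\Bigr)^{1/q},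
\]
which is nondecreasing in $q$. We fix
\[
1^*=\frac d{d-1},\qquad p=\frac{1+1^*}2\in(1,1^*).
\]
The letters $C,c$ denote positive constants that depend only on $d$ unless other dependences are indicated. For a compact set $K$ let $N_\rho(K)=\{z:\operatorname{dist}(z,K)\le\rho\}$.

Let $\mathcal R$ be the finite-dimensional space of rigid motions $R(z)=a+Tz$, $T$ skew. Since $Te\cdot e=0$, the function $R\cdot e$ is constant on every line parallel to $e$; equivalently $(R(y)-R(z))\cdot(y-z)=0$ for all $y,z$. For $R\in\mathcal R$ with skew part $T$,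
\begin{equation}\label{eq:norms}
\sup_{B_r(y)}|R|+r|T|\le C\|R\|_{1;B_r(y)}\le C\|R\|_{p;B_r(y)} .
\end{equation}
Indeed, on the unit ball both sides of the first inequality are norms on $\mathcal R$, and $\zeta\mapsto R(y+r\zeta)$ is a rigid motion with skew part $rT$.

For $e\in\mathbb S$ and $\eta\in e^\perp$ let $\ell_{\eta,e}=\eta+\mathbb Re$; for $z\in\mathbb R^d$ let $\ell_{z,e}$ be the line through $z$ with direction $e$. Polar coordinates $z=y+\tau e$ around $y$, followed by the splitting $y=\eta+se$, give for measurable $F\ge0$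
\begin{equation}\label{eq:polar}
\int_{\mathbb R^d}\int_{\mathbb R^d}F(y,z)\,dz\,dy=\int_{\mathbb S}\int_{e^\perp}\iint_{s<t}F(\eta+se,\eta+te)\,(t-s)^{d-1}\,ds\,dt\,d\eta\,de .
\end{equation}
Polar coordinates around $z$ give for measurable $E\subset\mathbb R^d$
\begin{equation}\label{eq:riesz}
\int_{\mathbb S}|\ell_{z,e}\cap E|\,de=2\int_E|y-z|^{1-d}\,dy\le C|E|^{1/d},
\end{equation}
since the integral is largest when $E$ is the ball of the same volume centered at $z$. Finally, for $\omega\in\mathbb S$ and $t>0$,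
\begin{equation}\label{eq:belt}
|\{e\in\mathbb S:|\omega\cdot e|\le t\}|\le Ct,
\end{equation}
because $s=\omega\cdot e$ has density $C(1-s^2)^{(d-3)/2}$, which is bounded for $|s|\le\frac12$. Here $d\ge2$ is used.

\subsection{Textbook facts}

\begin{itemize}
\item[(F1)] \emph{Sobolev--Poincar\'e inequality in $BD$.} One has $BD\subset L^{1^*}_{\rm loc}$, and $\inf_{R\in\mathcal R}\|u-R\|_{L^{1^*}(B_r)}\le C|Eu|(B_r)$ for every ball $B_r$ and $u\in BD(B_r)$ \cite[Ch.~II]{Temam}.
\item[(F2)] $S_u$ and $J_u$ are Borel sets for $u\in L^1_{\rm loc}$ \cite[Props.~3.64 and~3.69]{AFP}.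
\item[(F3)] \emph{Besicovitch--Davies.} A Borel set of positive $\mathcal H^{d-1}$ measure contains a compact set $K_0$ with $0<\mathcal H^{d-1}(K_0)<\infty$ \cite[2.10.48]{Federer}.
\item[(F4)] A set of finite $\mathcal H^{d-1}$ measure contained in a Lipschitz image of $\mathbb R^{d-1}$ is covered, up to an $\mathcal H^{d-1}$-null set, by countably many embedded $C^1$ hypersurfaces \cite[3.2.29]{Federer}, \cite[Thm.~15.21]{Mattila}.
\item[(F5)] \emph{Besicovitch--Federer.} Call $K_0$ \emph{purely unrectifiable} if $\mathcal H^{d-1}(K_0\cap f(\mathbb R^{d-1}))=0$ for every Lipschitz map $f:\mathbb R^{d-1}\to\mathbb R^d$. If $K_0$ is compact, purely unrectifiable and $\mathcal H^{d-1}(K_0)<\infty$, then $\mathcal H^{d-1}(\pi_\xi(K_0))=0$ for a.e.\ $\xi\in\mathbb S$, where $\pi_\xi$ is the orthogonal projection onto $\xi^\perp$ \cite[Thm.~18.1]{Mattila}.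
\item[(F6)] If $\mathcal H^{d-1}(K_0)<\infty$, then $\limsup_{r\to0}r^{1-d}\mathcal H^{d-1}(K_0\cap B_r(x))\le C$ for $\mathcal H^{d-1}$-a.e.\ $x\in K_0$ \cite[Thm.~6.2]{Mattila}.
\item[(F7)] If $\lambda$ is a finite Borel measure on $\mathbb R^d$ and $E$ is a Borel set with $\lambda(E)=0$, then $r^{1-d}\lambda(B_r(x))\to0$ as $r\to0$ for $\mathcal H^{d-1}$-a.e.\ $x\in E$.
\end{itemize}
To prove (F7), let $E_t$ be the set of $x\in E$ where the upper limit exceeds $t>0$. Fix $\epsilon,\delta>0$ and an open set $O\supset E$ with $\lambda(O)<\epsilon$. The balls $B_r(x)\subset O$ with $x\in E_t$, $r<\delta$ and $\lambda(B_r(x))>tr^{d-1}$ cover $E_t$. By the $5r$-covering lemma there are countably many disjoint ones among them, with radii $r_i$, whose fivefold enlargements cover $E_t$. Then $\sum_ir_i^{d-1}\le\epsilon/t$, so $\mathcal H^{d-1}_{10\delta}(E_t)\le C\epsilon/t$. Let $\delta\to0$ and then $\epsilon\to0$.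

\subsection{Recovering a rigid motion from longitudinal differences}

Information on lines bounds the quantities $(w(y)-w(z))\cdot(y-z)$, which vanish for rigid motions. The next lemma converts such a bound into closeness to a rigid motion. It needs no regularity of $w$ or of its domain, and will be applied on sublevel sets.

Fix a regular simplex with vertices $v_0,\dots,v_d\in\partial B_{1/2}(0)$ and balls $b_i\subset B$ centered at $v_i$, of equal radius depending only on $d$ and so small that $f_i=z_i-z_0$ $(1\le i\le d)$ is a basis of $\mathbb R^d$ whenever $z_i\in\overline{b_i}$. For such $z_i$, every $\xi\in\mathbb R^d$, every symmetric matrix $X$ and every affine map $L$,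
\begin{equation}\label{eq:simplex}
|\xi|\le C\max_i|\xi\cdot f_i|,\qquad |X|\le C\max_{i<l}|X(z_i-z_l)\cdot(z_i-z_l)|,\qquad \sup_B|L|\le C\max_i|L(z_i)| .
\end{equation}
In each case the right-hand side vanishes only if the left-hand side does; for the second inequality this follows from $2Xf_i\cdot f_l=Xf_i\cdot f_i+Xf_l\cdot f_l-X(f_i-f_l)\cdot(f_i-f_l)$. Homogeneity and the compactness of $\overline{b_0}\times\dots\times\overline{b_d}$ give a uniform constant.

\begin{lemma}\label{lem:pairs}
Let $\Lambda\ge1$, let $E\subset B_\Lambda(0)$ be measurable with $|E\cap b_i|\ge\frac12|b_i|$ for all $i$, let $w:E\to\mathbb R^d$ be measurable and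
\[
\Phi=\int_E\int_{E\cap B}|(w(y)-w(z))\cdot(y-z)|\,dz\,dy<\infty .
\]
Then there are $z_i\in E\cap b_i$ and $R\in\mathcal R$ with $|R(z_i)-w(z_i)|\le C\Phi$ for all $i$ and $\int_E|w-R|\le C\Phi$, where $C=C(d,\Lambda)$.
\end{lemma}

\begin{proof}
Average the quantity
\[
\sum_i\int_E|(w(y)-w(z_i))\cdot(y-z_i)|\,dy+\sum_{i<l}|(w(z_i)-w(z_l))\cdot(z_i-z_l)|
\]
over $z_i\in E\cap b_i$, $0\le i\le d$. Since $|E\cap b_i|\ge c$, the average is at most $C\Phi$, so the quantity is at most $C\Phi$ for some choice of the $z_i$. Let $L$ be the affine map with $L(z_i)=w(z_i)$ and $X$ the symmetric part of its gradient. Then $X(z_i-z_l)\cdot(z_i-z_l)=(w(z_i)-w(z_l))\cdot(z_i-z_l)$, so $|X|\le C\Phi$ by \eqref{eq:simplex}. The map $R=L-X(\cdot-z_0)$ is a rigid motion with $|R(z_i)-w(z_i)|=|X(z_i-z_0)|\le C\Phi$. Since $(R(y)-R(z_i))\cdot(y-z_i)=0$,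
\[
(w-R)(y)\cdot(y-z_i)=(w(y)-w(z_i))\cdot(y-z_i)+(w(z_i)-R(z_i))\cdot(y-z_i),
\]
and therefore $\int_E|(w-R)(y)\cdot(y-z_i)|\,dy\le C\Phi$ for each $i$. Finally $\xi\cdot f_i=\xi\cdot(y-z_0)-\xi\cdot(y-z_i)$, so \eqref{eq:simplex} gives $|\xi|\le C\max_i|\xi\cdot(y-z_i)|$ for all $\xi$ and $y$. Apply this with $\xi=(w-R)(y)$ and integrate over $E$.
\end{proof}

\section{The main estimate and the idea of its proof}\label{sec:idea}

\subsection{Best rigid motions}

Let $K\subset\mathbb R^d$ be compact, $\rho_0>0$, $\rho_j=64^{-j}\rho_0$ for $j\ge0$, and $u\in L^p(N_{\rho_0}(K);\mathbb R^d)$. We call $j$ the \emph{time}. For $y\in K$ let $R^y_j\in\mathcal R$ be the minimizer, and $G_j(y)$ the minimum, of $R\mapsto\|u-R\|_{p;B_{\rho_j}(y)}$. We call $G_j(y)$ the \emph{excess}, write $T^y_j$ for the skew part of $R^y_j$, and put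
\[
a_j(y)=R^y_j(y).
\]
The minimizer exists because $\mathcal R$ is finite-dimensional, and it is unique because $|\cdot|^p$ is strictly convex for $p>1$. It is also \emph{stable}: if $f_k\to f$ in $L^p(B')$ for a ball $B'$, then the minima converge by the triangle inequality, the minimizers are bounded, each of their limit points is a minimizer for $f$, and so the minimizers converge. Applied to the translates $u(y+\cdot)$ on $B_{\rho_j}(0)$, this shows that $G_j$ and $a_j$ are continuous on $K$.

Testing with $R^y_j$ on the smaller ball gives $G_{j+1}(y)\le\|u-R^y_j\|_{p;B_{\rho_{j+1}}(y)}\le64^{d/p}G_j(y)$. Hence $\|R^y_{j+1}-R^y_j\|_{p;B_{\rho_{j+1}}(y)}\le CG_j(y)$, and \eqref{eq:norms} yields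
\begin{equation}\label{eq:step}
|a_{j+1}(y)-a_j(y)|+\rho_{j+1}|T^y_{j+1}-T^y_j|\le CG_j(y),\qquad G_{j+1}(y)\le CG_j(y).
\end{equation}
Summing the bound for the skew parts, for $l\le i$,
\begin{equation}\label{eq:skew}
\rho_i|T^y_i-T^y_l|\le C\sum_{m=l}^{i-1}64^{-(i-m-1)}G_m(y).
\end{equation}
Moreover, since $|R^y_i(\zeta)-a_i(y)|\le\rho_i|T_i^y|$ on $B_{\rho_i}(y)$, for every $z\in\mathbb R^d$
\begin{equation}\label{eq:avg}
\|u-z\|_{1;B_{\rho_i}(y)}\le G_i(y)+\rho_i|T^y_i|+|a_i(y)-z| .
\end{equation}
So $u$ has an approximate limit at $y$ as soon as $a_i(y)$ converges and $G_i(y)\to0$. Both are governed by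
\[
\Psi(y)=\sup_{i,i'\ge0}|a_i(y)-a_{i'}(y)|+\sup_{i\ge0}G_i(y).
\]

\begin{proposition}[Main estimate]\label{prop:main}
Let $K$ be compact, $\rho_0>0$, and let $\mu$ be a finite Borel measure on $K$ with $\mu(B_r(x))\le\kappa r^{d-1}$ for all $x\in K$, $r>0$. Let $U\supset N_{\rho_0}(K)$ be open and $u\in BD(U)$. Then
\[
\int_K\Psi\,d\mu\le C\kappa\,|Eu|(N_{\rho_0}(K)),\qquad C=C(d).
\]
\end{proposition}

The quantities above are defined because $u\in L^p(N_{\rho_0}(K))$ by (F1).

\subsection{One scale is easy, the sum over scales is not}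

By (F1), $G_j(y)\le C\rho_j^{1-d}|Eu|(B_{\rho_j}(y))$. Integrate and use Fubini's theorem. If $\mu(B_{\rho_j}(z))>0$, then $B_{\rho_j}(z)\subset B_{2\rho_j}(x)$ for some $x\in K$, so $\mu(B_{\rho_j}(z))\le C\kappa\rho_j^{d-1}$ for all $z$, and
\begin{equation}\label{eq:onescale}
\int_KG_j\,d\mu\le C\rho_j^{1-d}\int_{N_{\rho_j}(K)}\mu(B_{\rho_j}(z))\,d|Eu|(z)\le C\kappa\,|Eu|(N_{\rho_j}(K)).
\end{equation}
By \eqref{eq:step}, $\Psi\le C\sum_jG_j$, but summing \eqref{eq:onescale} charges a piece of $|Eu|$ near $K$ once for every scale larger than its distance to $K$. The loss is real.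

\begin{example}[Flat jump]\label{ex:flat}
Let $u=b\,1_{\{z_d>0\}}$ on a bounded open set, $b\ne0$, and $K\subset\{z_d=0\}$. For $y\in K$ the function $\zeta\mapsto u(y+\rho_j\zeta)$ on $B$ does not depend on $y$ or $j$. Hence $G_j(y)=g$ and $a_j(y)=a_*$ are constant, and $g>0$ because $u$ is not a rigid motion. So $\sum_jG_j=\infty$ on $K$, while $\Psi=g$. The example also shows that $G_j\to0$ cannot be expected on a set that carries mass of $|Eu|$.
\end{example}

We must therefore look at $u$ only at those times when something happens. We shall select finitely many balls $B_V$ of radius $\rho_V$ and excess $G_V$, the \emph{vertices} of a tree, such that a new vertex is created only when the best rigid motion has drifted, or the excess has grown, by a large multiple of the excess of the current vertex. Then $\Psi$ is bounded by $G_0+\sum_VG_V1_{B_{8\rho_V}}$, and the growth of $\mu$ reduces the proposition to $\sum_VG_V\rho_V^{d-1}\le C|Eu|(N_{\rho_0}(K))$. This follows by summation from an inequality of the form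
\begin{equation}\label{eq:goal}
G_V\rho_V^{d-1}\le C\int_{L(V)}|Eu|+\varepsilon\sum_{W\text{ child of }V}G_W\rho_W^{d-1},
\end{equation}
provided the regions $L(V)$, obtained from $B_V$ by removing balls around the children, are disjoint and $\varepsilon\le\frac12$. Everything hinges on the smallness of $\varepsilon$.

\subsection{The parameters and the gap function}

Fix $\frac p{1^*}<\gamma_1<\gamma_2<\gamma_3<1$ and, for a parameter $A\ge1$, put
\[
A_1=A^{\gamma_1},\qquad A_2=A^{\gamma_2},\qquad A_3=A^{\gamma_3}.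
\]
The ratios $A_1/A_2$, $A_2/A_3$ and $A_3/A$ tend to $0$ as $A\to\infty$, and
\begin{equation}\label{eq:gapcond}
A^p\le A_1^{1^*}.
\end{equation}
Until the end of Section~\ref{sec:key} the constants $C,c$ \emph{do not depend on $A$}, and ``$A$ large'' means $A\ge A_0(d)$. Let
\[
I_A=\{|s|\le A_1\}\cup\{|s|\ge A\}\subset\mathbb R,\qquad h(s)=\int_0^s1_{I_A}(t)\,dt .
\]
The function $h$ is odd, nondecreasing and $1$-Lipschitz. It is the identity on $[-A_1,A_1]$ and constant on the two \emph{gaps} $A_1\le\pm s\le A$, and $|h(s)-h(s')|$ is the measure of the part of $I_A$ between $s$ and $s'$. In the tree, $A_2$ will be the threshold for the growth of the excess and $A_3$ the threshold for the drift; both lie deep inside the gap.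

\subsection{A scalar model}\label{sec:model}

We prove \eqref{eq:goal} in the simplest setting in which the small factor $\varepsilon$ has to be earned: scalar functions, constants in place of rigid motions, the full gradient, and disjoint children all of which have drifted. Normalize the parent to have radius $1$ and excess of order $1$. So let $w\in C^1(\overline B)$ with
\[
\|w\|_{L^p(B)}\le C_1,\qquad \inf_{c_*\in\mathbb R}\|w-c_*\|_{L^p(B)}\ge2c_1 ,
\]
let $B_{2r_i}(x_i)\subset B$ be finitely many disjoint balls, and let $Q_i$ be numbers with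
\[
A_3\le|Q_i|\le A/2,\qquad g_i:=\|w-Q_i\|_{p;B_{2r_i}(x_i)}\le A_2 .
\]
In this subsection constants may depend on $C_1,c_1$. We claim that for $A$ large there are $\tau_i\in(r_i,2r_i)$ such that, with $F_i=\overline B_{\tau_i}(x_i)$ and $L=B\setminus\bigcup_iF_i$,
\begin{equation}\label{eq:model}
1\le C\int_L|\nabla w|+C\Bigl(\frac{A_2}{A_3}\Bigr)^{p-1}\sum_ig_ir_i^{d-1}.
\end{equation}

\emph{Filling.} To avoid using $\nabla w$ on $F_i$, replace $w$ by the filled function $w'$ equal to $Q_i$ on $F_i$ and to $w$ on $L$. For every $1$-Lipschitz $h$,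
\[
P:=|Dh(w')|(B)\le\int_L|\nabla w|+\sum_i\int_{\partial F_i}|h(w)-h(Q_i)|\,d\mathcal H^{d-1},
\]
and by integration in polar coordinates we can choose $\tau_i$ so that the $i$-th boundary term is at most $r_i^{-1}\int_{B_{2r_i}(x_i)}|h(w)-h(Q_i)|$. For $h$ the identity this is $Cg_ir_i^{d-1}$, with a constant that is not small.

\emph{The gap hides the mismatch.} Take for $h$ the gap function and put $\alpha=|w-Q_i|$. The number $Q_i$ lies in a gap, at distance at least $A_3/2$ from its endpoints. So $h(w)\ne h(Q_i)$ forces $\alpha\ge A_3/2$, and then $|h(w)-h(Q_i)|\le\alpha\le\alpha^p(A_3/2)^{1-p}$. The $i$-th boundary term is at most $Cr_i^{d-1}g_i^pA_3^{1-p}\le Cr_i^{d-1}g_i(A_2/A_3)^{p-1}$. This is where $p>1$ is used.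

\emph{Filling does not destroy the excess.} By Chebyshev's inequality $\alpha\le A_3/2$, hence $|w|\ge A_3/2$, on at least half of $B_{2r_i}(x_i)$. The balls are disjoint, so $\sum_ir_i^d\le CA_3^{-p}$ and $\|w-w'\|_{L^p(B)}^p\le C\sum_ir_i^dg_i^p\le C(A_2/A_3)^p$. For $A$ large, $\|w'\|_{L^p(B)}\le C$ and $w'$ has distance at least $c_1$ from the constants.

\emph{The gap does not hide the excess.} It remains to see that $P\ge c$. Let $P\le1$. The Sobolev--Poincar\'e inequality for $BV$ gives a constant $c_*$ with $\|h(w')-c_*\|_{L^{1^*}(B)}\le CP$, and $|c_*|\le C$ because $|h(w')|\le|w'|$. Where $|w'|>A_1$ we have $|h(w')-c_*|\ge A_1/2$ for $A$ large, so this set has measure at most $(CP/A_1)^{1^*}$. On it $|w'-h(w')|\le A$, and off it $w'=h(w')$. By \eqref{eq:gapcond},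
\[
c_1\le\|w'-c_*\|_{L^p(B)}\le CP+A\,(CP/A_1)^{1^*/p}\le CP .
\]
This is where $p<1^*$ is used, and \eqref{eq:model} is proved. The last step also explains why $h$ must count the levels above $A$: the bound $|w'-h(w')|\le A$ would fail for a truncation at height $A_1$, which cannot tell a spike of height $A_1$ from a much higher spike of the same width.

Three things change in the real proof. The function $h$ can be applied only to $w\cdot e$ on lines of direction $e$, so the last step needs a substitute for the Sobolev--Poincar\'e inequality (Section~\ref{sec:payment}). The children must be produced so that the regions $L(V)$ are disjoint over the whole tree (Section~\ref{sec:tree}). Finally $Q_i\cdot e$ lies in a gap only for most directions $e$, some children have a large excess instead of a large drift, and the removed balls overlap (Section~\ref{sec:key}).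

\section{A Korn--Poincar\'e inequality on lines that ignores the gap}\label{sec:payment}

\begin{lemma}[Payment lemma]\label{lem:payment}
Given $C_1,c_1>0$ there are $A_*,c_2>0$, depending only on $d,C_1,c_1$, such that the following holds for $A\ge A_*$. Let $w:B\to\mathbb R^d$ be Borel, let $\Sigma$ be a finite union of spheres, and let $v(e,\eta)\ge0$ $(e\in\mathbb S,\ \eta\in e^\perp)$ be measurable with
\begin{equation}\label{eq:hyp}
|h(w(y)\cdot e)-h(w(z)\cdot e)|\le v(e,\eta)\qquad\text{for all }y,z\in(\ell_{\eta,e}\cap B)\setminus\Sigma .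
\end{equation}
If $\|w\|_{L^p(B)}\le C_1$ and $\inf_{R\in\mathcal R}\|w-R\|_{L^p(B)}\ge c_1$, then
\[
P:=\int_{\mathbb S}\int_{e^\perp}v\,d\eta\,de\ge c_2 .
\]
\end{lemma}

The proof finds a candidate rigid motion $R_0$ from the low levels, where $h$ is the identity. It then bounds the measure of $\{|w-R_0|>H\}$ by $(CP/H)^{1^*}$ for heights $H$ outside the gap, and integrates in $H$.

\begin{proof}
\emph{Constants.} By \eqref{eq:belt} there are $\sigma\in(0,1]$ and $c_0>0$, depending on $d$, such that for all $\omega\in\mathbb S$ the set $\{e:|\omega\cdot e|<\sigma\}$ has measure at most $\frac14|\mathbb S|$ and $\{e:2|\omega\cdot e|<c_0\}$ has measure at most $\frac18|\mathbb S|$; we take $c_0\le2$. Let $\delta'=\delta'(d)>0$ satisfy $C\delta'^{1/d}\le\frac18c_0|\mathbb S|$, with $C$ the constant of \eqref{eq:riesz}. Fix $\delta\in(0,1]$ with $\delta^p|B|\le\frac14c_1^p$, and $H_0>0$ with $(C_1/H_0)^p\le\min\{\frac12\delta',\frac12|b_0|\}$. Let $C_2=C_2(d)$ and $C_3=C(d)(H_0+1)$ be the constants found in Step 1, and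 $P_1=\sigma\delta\delta'/(4C_2)$. Choose $A_*$ so that $A_1\ge H_0$ and $A_1\ge4C_3+4$ for $A\ge A_*$. We may assume $P\le\min\{1,P_1\}$, since $c_2$ will not exceed this number.

\emph{Step 1: the rigid motion $R_0$.} Let $B'=\{z\in B:|w(z)|\le H_0\}$. By Chebyshev's inequality $|B\setminus B'|\le(C_1/H_0)^p$. For $y\neq z$ put $e=\frac{z-y}{|z-y|}$. Since $\Sigma$ is Lebesgue null and chords of $B$ have length at most $2$, \eqref{eq:polar} and \eqref{eq:hyp} give
\[
\int_B\int_B|h(w(y)\cdot e)-h(w(z)\cdot e)|\,dz\,dy\le CP .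
\]
On $[-H_0,H_0]$ the function $h$ is the identity, so $\int_{B'}\int_{B'}|(w(y)-w(z))\cdot(y-z)|\,dz\,dy\le CP$. Lemma~\ref{lem:pairs} with $E=B'$ and $\Lambda=1$ gives $z_i\in B'\cap b_i$ and $R_0\in\mathcal R$ with $|R_0(z_i)-w(z_i)|\le CP$ and $\int_{B'}|w-R_0|\le C_2P$. Then $|R_0(z_i)|\le H_0+C$, and $|R_0|\le C_3$ on $B$ by \eqref{eq:simplex}. The \emph{good set} $Y=\{z\in B:|w-R_0|\le\sigma\delta/2\}$ satisfies
\[
|B\setminus Y|\le\Bigl(\frac{C_1}{H_0}\Bigr)^p+\frac{2C_2P}{\sigma\delta}\le\delta'.
\]

\emph{Step 2: a weak-type estimate outside the gap.} Let $E_H=\{z\in B\setminus\Sigma:|w(z)-R_0(z)|>H\}$. We claim that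
\begin{equation}\label{eq:weak}
|E_H|\le(CP/H)^{1^*}\qquad\text{for }H\in[\delta,A_1/4]\cup[4A/\sigma,\infty).
\end{equation}
The plan is to join a point of $E_H$ to a point of $Y$ by lines in many directions; each such line pays about $H$. For $z\in E_H$ let $\mathbb S_z$ be the set of $e\in\mathbb S$ with
\[
\text{(i) }|(w-R_0)(z)\cdot e|\ge\sigma H,\qquad\text{(ii) }|\ell_{z,e}\cap B|\ge c_0,\qquad\text{(iii) }|\ell_{z,e}\cap(B\setminus Y)|<c_0 .
\]
Condition (i) fails on a set of measure at most $\frac14|\mathbb S|$. The chord in (ii) has length $2(1-|z|^2+(z\cdot e)^2)^{1/2}$, which is $2$ if $z=0$ and at least $2|\frac z{|z|}\cdot e|$ otherwise, so (ii) fails on measure at most $\frac18|\mathbb S|$. By \eqref{eq:riesz} and Chebyshev's inequality (iii) fails on measure at most $C\delta'^{1/d}/c_0\le\frac18|\mathbb S|$. Hence $|\mathbb S_z|\ge\frac12|\mathbb S|$. The set of pairs $(z,e)$ with $z\in E_H$, $e\in\mathbb S_z$ is Borel; for (iii) this is part of Fubini's theorem.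

Let $e\in\mathbb S_z$. By (ii) and (iii), $|\ell_{z,e}\cap Y|>0$, and a line meets $\Sigma$ in finitely many points, so there is $y\in(\ell_{z,e}\cap Y)\setminus\Sigma$. Since $R_0\cdot e$ is constant on the line, we can write $w(z)\cdot e=s_0+s$ and $w(y)\cdot e=s_0+s'$ with $s_0=R_0(z)\cdot e=R_0(y)\cdot e$. Here $|s_0|\le C_3$, $|s|\ge\sigma H$ and $|s'|\le\sigma\delta/2\le\frac12\min\{1,\sigma H\}$, because $H\ge\delta$ in both ranges. In particular $|s_0+s'|\le C_3+\frac12\le A_1/2$, so $h(s_0+s')=s_0+s'$. We show that $|h(s_0+s)-h(s_0+s')|\ge\sigma H/2$.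
\begin{itemize}
\item Let $H\le A_1/4$. If $|s_0+s|\le A_1$, the difference equals $|s-s'|\ge\sigma H/2$. Otherwise $|h(s_0+s)|\ge A_1$ and the difference is at least $A_1/2\ge\sigma H/2$.
\item Let $H\ge4A/\sigma$. Then $|s|\ge4A$. The interval between $s_0+s'$ and $s_0+s$ has length at least $|s|-\frac12$ and, starting in $[-A_1,A_1]$, it meets at most one gap, of length less than $A$. The difference is at least $|s|-\frac12-A\ge|s|/2\ge\sigma H/2$.
\end{itemize}
By \eqref{eq:hyp}, $v\ge\sigma H/2$ on the line $\ell_{z,e}$. It remains to count the lines. Put $E^e=\{z\in E_H:e\in\mathbb S_z\}$ and $\Pi_e=\{\eta\in e^\perp:|\ell_{\eta,e}\cap E^e|>0\}$. Then $P\ge\frac{\sigma H}2\int_{\mathbb S}|\Pi_e|\,de$. By Fubini's theorem and the Cauchy--Schwarz inequality,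
\[
\Bigl(\tfrac12|\mathbb S|\,|E_H|\Bigr)^2\le\Bigl(\int_{\mathbb S}\int_{\Pi_e}|\ell_{\eta,e}\cap E^e|\,d\eta\,de\Bigr)^2\le\int_{\mathbb S}|\Pi_e|\,de\cdot\int_{\mathbb S}\int_{e^\perp}|\ell_{\eta,e}\cap E_H|^2\,d\eta\,de .
\]
The last factor equals $\int_{E_H}\int_{\mathbb S}|\ell_{z,e}\cap E_H|\,de\,dz$, which is at most $C|E_H|^{1+1/d}$ by \eqref{eq:riesz}. Thus $\int_{\mathbb S}|\Pi_e|\,de\ge c|E_H|^{1-1/d}$ and $P\ge cH|E_H|^{1/1^*}$, which is \eqref{eq:weak}.

\emph{Step 3: integration in $H$.} Write $\int_B|w-R_0|^p=\int_0^\infty pH^{p-1}|E_H|\,dH$ and split the integral at $\delta$, $A_1/4$ and $4A/\sigma$. Use $|E_H|\le|B|$ on the first interval, \eqref{eq:weak} and $p<1^*$ on the second and the fourth, and $|E_H|\le|E_{A_1/4}|$ on the third: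
\[
c_1^p\le\int_B|w-R_0|^p\le\delta^p|B|+C\delta^{p-1^*}P^{1^*}+C\Bigl(\frac P{A_1}\Bigr)^{1^*}A^p+CA^{p-1^*}P^{1^*}.
\]
By \eqref{eq:gapcond} the right-hand side is at most $\frac14c_1^p+C_\delta P^{1^*}$, with $C_\delta$ depending on $d$ and $\delta$ only. So the lemma holds with $c_2=\min\{1,P_1,(3c_1^p/(4C_\delta))^{1/1^*}\}$, which does not depend on $A$.
\end{proof}

\section{The tree}\label{sec:tree}

Let $K$, $\rho_j$, $u\in L^p(N_{\rho_0}(K))$, $R^y_j$, $G_j$, $a_j$ be as in Section~\ref{sec:idea}, and fix a final time $n\ge1$.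

\subsection{Construction}

A time $j\ge1$ is \emph{regular} for $y\in K$ if $G_j(y)>0$ and $G_j(y)\ge\frac12G_{j-1}(y)$. At an irregular time $G_j(y)\le\frac12G_{j-1}(y)$, so a run of irregular times costs only a geometric series in \eqref{eq:step}. Vertices are created at regular times only, because then the excess at scale $\rho_j$ controls $u$ on a ball $64$ times larger, which leaves room for the neighboring points and for the filling.

The vertices are pairs $V=(x,j)$ with $x\in K$ and $j$ regular for $x$. For such a pair we put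
\[
x_V=x,\quad\rho_V=\rho_j,\quad B_V=B_{\rho_j}(x),\quad G_V=G_j(x)>0,\quad R_V=R^x_{j-1},
\]
and $T_V$ is the skew part of $R_V$. By regularity,
\begin{equation}\label{eq:big}
\|u-R_V\|_{p;B_{64\rho_V}(x_V)}=G_{j-1}(x)\le2G_V .
\end{equation}
At each time $j$ a point $y\in K$ is either \emph{free} or has a \emph{current vertex} $\operatorname{cur}_j(y)$. At time $0$ all points are free. Let $1\le j\le n$. The point $y$ is \emph{active} at time $j$ if $j$ is regular for $y$ and either $y$ was free at time $j-1$, or $V=\operatorname{cur}_{j-1}(y)$ satisfies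
\[
\text{(a) }\ |a_{j-1}(y)-R_V(y)|\ge A_3G_V\qquad\text{or}\qquad\text{(b) }\ G_j(y)\ge A_2G_V .
\]
Choose a maximal set $X_j$ of active points with mutual distances at least $8\rho_j$; it is finite because $K$ is bounded. Each $x\in X_j$ defines a new vertex $(x,j)$, whose \emph{parent} is $\operatorname{cur}_{j-1}(x)$; it has no parent if $x$ was free. Every $y\in K$ with $\operatorname{dist}(y,X_j)<8\rho_j$, active or not, is \emph{captured} by a nearest point $x\in X_j$, with ties broken arbitrarily: $\operatorname{cur}_j(y)=(x,j)$. All other points keep their status.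

We record the immediate consequences. There are finitely many vertices. By maximality every active point is captured. A child $W$ of $V$ has $\rho_W\le\rho_V/64$. If $\operatorname{cur}_i(y)=V=(x,j)$, then $y$ was captured by $V$ at time $j$, so $|y-x|<8\rho_j$; moreover $\operatorname{cur}_m(y)=V$ for $j\le m\le i$, and $y$ is not active at the times $j+1,\dots,i$, because a capture at time $m$ assigns a vertex of time $m$.

In Example~\ref{ex:flat} every time is regular, all points are captured at time $1$, and no further vertex appears when $A$ is large: (b) fails as $G_j=g$, and (a) fails as $a_{j-1}(y)=a_1(y)$ is within $CG_V$ of $R_V(y)$ by \eqref{eq:capture} below.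

\subsection{Control between two captures}

\begin{lemma}\label{lem:control}
Let $A$ be large. If $\operatorname{cur}_i(y)=V$, then
\[
G_i(y)<A_2G_V,\qquad|a_i(y)-R_V(y)|\le2A_3G_V,\qquad\rho_i|T^y_i-T_V|\le CA_2G_V .
\]
\end{lemma}

\begin{proof}
Let $V=(x,j)$, $j\le i$. Since $B_{\rho_j}(y)\subset B_{64\rho_j}(x)$, \eqref{eq:big} gives $G_j(y)\le\|u-R_V\|_{p;B_{\rho_j}(y)}\le CG_V$, and then \eqref{eq:norms} applied to $R^y_j-R_V$ gives
\begin{equation}\label{eq:capture}
G_j(y)+|a_j(y)-R_V(y)|+\rho_j|T^y_j-T_V|\le CG_V .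
\end{equation}

\emph{Excess.} For $A$ large $G_j(y)<A_2G_V$. If $m\in(j,i]$ were the first time with $G_m(y)\ge A_2G_V$, then $G_m(y)>G_{m-1}(y)$, so $m$ would be regular and $y$ active by (b). Hence $G_m(y)<A_2G_V$ for $j\le m\le i$.

\emph{Drift.} Let $l$ be the largest time in $[j,i]$ that equals $j$ or is regular for $y$. The times $l+1,\dots,i$ are irregular, so by \eqref{eq:step} $|a_i(y)-a_l(y)|\le C\sum_{m=l}^{i-1}G_m(y)\le2CG_l(y)\le CA_2G_V$. If $l=j$, use \eqref{eq:capture}. If $l>j$, then $l$ is regular and $y$ is not active at time $l$, so (a) fails: $|a_{l-1}(y)-R_V(y)|<A_3G_V$; also $|a_l(y)-a_{l-1}(y)|\le CG_{l-1}(y)\le CA_2G_V$. In both cases $|a_i(y)-R_V(y)|\le(A_3+CA_2)G_V\le2A_3G_V$ for $A$ large.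

\emph{Skew part.} Combine \eqref{eq:capture} with \eqref{eq:skew} for $l=j$ and the bound on the excess.
\end{proof}

\subsection{Geometry of the tree}

The difficulty is that captures ignore the tree: a vertex may capture points whose current vertices lie in another branch. The first part of the next lemma shows that foreign branches advance only by $8\rho_i$ at time $i$, so they never reach the core of a vertex.

\begin{lemma}\label{lem:geom}
\begin{enumerate}
\item[(1)] If $V=(x,j)$ and $V'=(x',j')$ are vertices with $j'>j$ and $|x'-x|<3\rho_j$, then $V'$ is a descendant of $V$.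
\item[(2)] If $V'$ is $W$ or a descendant of $W$, then $|x_{V'}-x_W|<9\rho_W$.
\item[(3)] Assign to each vertex $W$ that has a parent a closed ball $F_W=\overline B_{\tau_W\rho_W}(x_W)$ with $\tau_W\in[10,20)$. Then the sets $L(V)=B_V\setminus\bigcup_{W\text{ child of }V}F_W$ are pairwise disjoint.
\item[(4)] If $W\ne W'$ are children of the same vertex, then $B_W\cap B_{W'}=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $\mathcal D$ consist of $V$ and its descendants. For $i\ge j$ let $\mathcal G_i$ be the set of $y\in K$ that at time $i$ are free or have $\operatorname{cur}_i(y)\notin\mathcal D$. If $|y-x|<4\rho_j$, then every other point of $X_j$ is at distance more than $4\rho_j$ from $y$, so $y$ is captured by $V$. Thus $\operatorname{dist}(x,\mathcal G_j)\ge4\rho_j$. Let $i>j$ and $y\in\mathcal G_i\setminus\mathcal G_{i-1}$. Then $y$ was captured at time $i$ by a vertex $(x'',i)\notin\mathcal D$. This vertex has no parent or a parent outside $\mathcal D$, that is, $x''\in\mathcal G_{i-1}$, and $|y-x''|<8\rho_i$.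 Hence $\operatorname{dist}(x,\mathcal G_i)\ge\operatorname{dist}(x,\mathcal G_{i-1})-8\rho_i$, and so $\operatorname{dist}(x,\mathcal G_i)\ge4\rho_j-\frac8{63}\rho_j>3\rho_j$ for all $i\geq j$. Therefore $x'\notin\mathcal G_{j'-1}$, which says that the parent of $V'$ exists and lies in $\mathcal D$.

(2) The center of a vertex was captured by its parent $V''$, so it is within $8\rho_{V''}$ of $x_{V''}$. Along the chain from $W$ to $V'$ the radii decrease by factors at least $64$, and $8\rho_W\sum_{k\ge0}64^{-k}<9\rho_W$.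

(3) Let $V\ne V'$ have times $j\le j'$ and $B_V\cap B_{V'}\neq\emptyset$. Then $|x_V-x_{V'}|<2\rho_j$. This excludes $j=j'$, since points of $X_j$ are $8\rho_j$ apart. So $j<j'$, and by (1) $V'$ equals or descends from a child $W$ of $V$. By (2), $B_{V'}\subset B_{10\rho_W}(x_W)\subset F_W$, so $L(V)\cap B_{V'}=\emptyset$.

(4) Suppose $B_W\cap B_{W'}\ne\emptyset$. As in (3), the times differ and the later vertex, say $W'$, descends from $W$. Then the parent of $W'$ is $W$ or a descendant of $W$, and its time is larger than that of the parent of $W$.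
\end{proof}

\section{The key inequality}\label{sec:key}

In this section $u$ is smooth in a neighborhood of $N_{\rho_0}(K)$.

\begin{proposition}\label{prop:key}
For $A$ large the numbers $\tau_W\in[10,20)$ can be chosen so that for every vertex $V$
\[
G_V\rho_V^{d-1}\le C\int_{L(V)}|Eu|\,dx+\varepsilon(A)\sum_{W\text{ child of }V}G_W\rho_W^{d-1},
\]
where $\varepsilon(A)$ depends only on $d$ and $A$, and $\varepsilon(A)\to0$ as $A\to\infty$.
\end{proposition}

\begin{proof}
Fix $V=(x,j)$ and write $\rho=\rho_V$, $G=G_V$, $w=u-R_V$ on $B_{64\rho}(x)$. Sums over $W$ run over the children of $V$. Each vertex has at most one parent, so the $\tau_W$ can be chosen separately for each $V$.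

\emph{Step 1: the children.} Let $W=(y,k)$ be a child and $B_W^*=B_{20\rho_W}(y)$. Then $\operatorname{cur}_{k-1}(y)=V$, $|y-x|<8\rho$ and $20\rho_W<\rho$, so $B^*_W\subset B_{9\rho}(x)$. By \eqref{eq:big} for $W$, and by \eqref{eq:step} and Lemma~\ref{lem:control} with $i=k-1$,
\begin{equation}\label{eq:child}
\int_{B_W^*}|u-R_W|^q\le C\rho_W^dG_W^q\quad(q=1,p),\qquad G_W\le CG_{k-1}(y)\le CA_2G .
\end{equation}
Put $Q_W=R_W-R_V\in\mathcal R$, so that $w-Q_W=u-R_W$. Since $R_W=R^y_{k-1}$, Lemma~\ref{lem:control} gives $|Q_W(y)|\le2A_3G$, and, as $20\rho_W<\rho_{k-1}$, it shows that $Q_W$ differs from $Q_W(y)$ by at most $CA_2G\le\frac12A_3G$ on $B^*_W$. Thus $|Q_W|\le3A_3G$ on $B^*_W$. The point $y$ was active at time $k$ with current vertex $V$. We say that $W$ has \emph{type (a)} if $|Q_W(y)|\ge A_3G$; then $|Q_W|\ge\frac12A_3G$ on $B_W^*$. Otherwise $W$ has \emph{type (b)}, and $G_W\ge A_2G$.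

\emph{Step 2: the mismatch is small.} Let $h_G(s)=Gh(s/G)$, and for $z\in B^*_W$, $e\in\mathbb S$,
\[
m^e_W(z)=|h_G(w(z)\cdot e)-h_G(Q_W(z)\cdot e)|,\qquad m_W(z)=\int_{\mathbb S}m^e_W(z)\,de .
\]
The function $m^e_W(z)$ is continuous in $(e,z)$; it is the measure of the set of levels $s$ between $Q_W(z)\cdot e$ and $w(z)\cdot e$ with $|s|\le A_1G$ or $|s|\ge AG$. These two numbers differ by at most $\alpha=|u(z)-R_W(z)|$.
\begin{itemize}
\item \emph{High levels, $|s|\ge AG$.} As $|Q_W|\le3A_3G\le AG/2$, such levels occur only if $\alpha\ge AG/2$, and their measure is at most $\alpha\le\alpha^p(AG/2)^{1-p}$. By \eqref{eq:child} the integral over $B^*_W$ is at most $C\rho_W^dG_W^p(AG)^{1-p}\le C\rho_W^dG_W(A_2/A)^{p-1}$.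
\item \emph{Low levels, $|s|\le A_1G$, type (a).} They occur only if $|Q_W(z)\cdot e|\le A_1G+\alpha$. Since $|Q_W(z)|\ge\frac12A_3G$, \eqref{eq:belt} shows that this holds for a set of $e$ of measure at most $C\frac{A_1G+\alpha}{A_3G}$. The measure of the levels is at most $\min\{\alpha,2A_1G\}$, and $(A_1G+\alpha)\min\{\alpha,2A_1G\}\le3A_1G\alpha$. The contribution to $m_W(z)$ is at most $C\frac{A_1}{A_3}\alpha$, and $\int_{B_W^*}\alpha\le C\rho_W^dG_W$.
\item \emph{Low levels, type (b).} Their measure is at most $2A_1G\le2\frac{A_1}{A_2}G_W$.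
\end{itemize}
Altogether
\begin{equation}\label{eq:mismatch}
\int_{B_W^*}m_W\le\varepsilon_0\,\rho_W^dG_W,\qquad\varepsilon_0=C\Bigl[\frac{A_1}{A_3}+\frac{A_1}{A_2}+\Bigl(\frac{A_2}A\Bigr)^{p-1}\Bigr]\longrightarrow0\quad(A\to\infty).
\end{equation}

\emph{Step 3: choice of the radii.} The balls $F_W$ may overlap. On an overlap we shall give priority to the larger ball, so the sphere around a child has to carry the mismatch of the smaller children that it meets. Enumerate the children $W_1,W_2,\dots$ with nonincreasing radii and write $\rho^{(i)},x_i,B^*_i,F_i,Q_i,m_i,G^{(i)}$ for the corresponding objects. On $B^*_i$ put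
\[
g^e_i=m^e_i+\sum_{l>i}1_{B^*_l}\,m^e_l,\qquad g_i=\int_{\mathbb S}g^e_i\,de,\qquad\mathcal I(i)=\{l>i:B^*_l\cap B^*_i\ne\emptyset\}.
\]
These functions do not depend on the radii to be chosen. In polar coordinates around $x_i$, the mean of $\int_{\partial B_r(x_i)}g_i\,d\mathcal H^{d-1}$ over $r\in(10\rho^{(i)},20\rho^{(i)})$ is at most $(10\rho^{(i)})^{-1}\int_{B_i^*}g_i$. So there is $\tau_i\in(10,20)$ with
\[
\int_{\partial F_i}g_i\,d\mathcal H^{d-1}\le\frac{\varepsilon_0}{10\rho^{(i)}}\Bigl((\rho^{(i)})^dG^{(i)}+\sum_{l\in\mathcal I(i)}(\rho^{(l)})^dG^{(l)}\Bigr).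
\]
Fix $l$ and $m\ge0$. The indices $i$ with $l\in\mathcal I(i)$ and $\rho^{(i)}=64^m\rho^{(l)}$ belong to vertices of one time, so the $x_i$ are $8\rho^{(i)}$ apart, and $|x_i-x_l|<40\rho^{(i)}$. There are at most $C$ such indices. Since $l\in\mathcal I(i)$ implies $\rho^{(i)}\ge\rho^{(l)}$, we get $\sum_{i:\,l\in\mathcal I(i)}\rho^{(l)}/\rho^{(i)}\le C\sum_m64^{-m}\le C$, and
\begin{equation}\label{eq:spheres}
\sum_i\int_{\partial F_i}g_i\,d\mathcal H^{d-1}\le C\varepsilon_0\sum_WG_W\rho_W^{d-1}.
\end{equation}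

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (3);
\fill[gray!15] (0.6,0) circle (0.6);
\fill[gray!40] (-0.8,0.2) circle (1.1);
\draw (-0.8,0.2) circle (1.1);
\draw (0.6,0) circle (0.6);
\draw[thick] (-3.5,0) -- (3.5,0) node[right] {$\ell$};
\fill (-1.88,0) circle (0.05) node[below left] {$\zeta_1$};
\fill (0.28,0) circle (0.05) node[below right] {$\zeta_2$};
\fill (1.2,0) circle (0.05) node[below right] {$\zeta_3$};
\node at (-0.8,0.75) {$F_1$};
\node at (0.95,0.8) {$F_2$};
\node at (0.6,-2) {$L(V)$};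
\node at (2.5,2.4) {$B_V$};
\end{tikzpicture}
\caption{A line $\ell$ of direction $e$ through the parent ball $B_V$ and two overlapping removed balls (not to scale). The filled field $w'$ is the rigid motion $Q_1$ on the larger ball $F_1$, the rigid motion $Q_2$ on $F_2\setminus F_1$, and $w$ on the white region $L(V)$. Along $\ell$ the function $h_G(w'\cdot e)$ is constant on the shaded pieces, varies by at most $\int|Eu|\,dt$ on the white pieces, and jumps by at most $m_1^e$ at $\zeta_1$, $m_1^e+m_2^e$ at $\zeta_2$, and $m_2^e$ at $\zeta_3$.}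
\label{fig:fill}
\end{figure}

\emph{Step 4: the filled field on lines.} Give a point of $B_V$ the \emph{label} $i$ if it lies in $F_i\setminus\bigcup_{l<i}F_l$, and the label $\infty$ if it lies in $L(V)$. Let $w'=Q_i$ where the label is $i$ and $w'=w$ where it is $\infty$; see Figure~\ref{fig:fill}. Fix a line $\ell=\ell_{\eta,e}$. The finitely many points of $\ell\cap\bigcup_i\partial F_i$ cut the segment $\ell\cap B_V$ into open intervals. Such an interval misses every $\partial F_i$, so it lies in $F_i$ or is disjoint from it, and the label is constant on it. On an interval with label $i$, $Q_i\cdot e$ is constant. On an interval with label $\infty$, $h_G(w\cdot e)$ is Lipschitz with derivative at most $|Eu|$ in absolute value, by \eqref{eq:line} and because $R_V\cdot e$ is constant on $\ell$. Let two intervals meet at $\zeta$. If their labels agree, $w'$ has the same limit from both sides. Let the labels be $i<l$. One interval lies in $F_i$ and the other is disjoint from $F_i$, so $\zeta\in\partial F_i$. If $l=\infty$,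 the one-sided limits of $h_G(w'\cdot e)$ differ by $m_i^e(\zeta)$. If $l<\infty$, then $\zeta\in F_l\subset B^*_l$, and by the triangle inequality through $h_G(w(\zeta)\cdot e)$ they differ by at most $m^e_i(\zeta)+m^e_l(\zeta)$. In both cases the jump is at most $g^e_i(\zeta)$. Hence for $y,z\in\ell\cap B_V$ off the spheres $\partial F_i$,
\begin{equation}\label{eq:v}
|h_G(w'(y)\cdot e)-h_G(w'(z)\cdot e)|\le v(e,\eta):=\int_{\ell\cap L(V)}|Eu|\,dt+\sum_i\sum_{\zeta\in\ell\cap\partial F_i}g^e_i(\zeta).
\end{equation}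
The function $v$ is measurable, since a line meets a sphere in at most two points, which depend continuously on $(e,\eta)$ where they exist. Projecting each hemisphere of $\partial F_i$ onto $e^\perp$ gives $\int_{e^\perp}\sum_{\zeta\in\ell_{\eta,e}\cap\partial F_i}g(\zeta)\,d\eta=\int_{\partial F_i}g\,|e\cdot\nu|\,d\mathcal H^{d-1}$ for Borel $g\ge0$, with $\nu$ the unit normal. By \eqref{eq:spheres},
\begin{equation}\label{eq:upper}
\int_{\mathbb S}\int_{e^\perp}v\,d\eta\,de\le C\int_{L(V)}|Eu|\,dx+C\varepsilon_0\sum_WG_W\rho_W^{d-1}.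
\end{equation}

We need the matching lower bound $cG\rho^{d-1}$, which the payment lemma gives if filling has not destroyed the excess of $V$. Where the label is $i$ we have $w-w'=u-R_{W_i}$, so \eqref{eq:child} gives $\|w-w'\|^p_{L^p(B_V)}\le C_4\sum_W\rho_W^dG_W^p$. Let $\delta_1=\delta_1(d)>0$ satisfy $C_4\delta_1\le2^{-p}|B|$.

\emph{Step 5: the case $\sum_W\rho_W^dG_W^p\le\delta_1\rho^dG^p$.} Let $\tilde w(\zeta)=w'(x+\rho\zeta)/G$ for $\zeta\in B$. Then $\tilde w$ differs from $w(x+\rho\,\cdot)/G$ by at most $\frac12|B|^{1/p}$ in $L^p(B)$. The latter field has norm at most $C$ in $L^p(B)$ by \eqref{eq:big}, and distance exactly $|B|^{1/p}$ from $\mathcal R$ by the definition of $G_V$. So $\tilde w$ satisfies the hypotheses of Lemma~\ref{lem:payment} with $C_1=C_1(d)$ and $c_1=\frac12|B|^{1/p}$. Since $h(\tilde w\cdot e)=h_G(w'\cdot e)/G$, \eqref{eq:v} gives \eqref{eq:hyp} with $\tilde v(e,\tilde\eta)=v(e,\pi_ex+\rho\tilde\eta)/G$. The lemma yields $\int_{\mathbb S}\int_{e^\perp}v\,d\eta\,de\ge c_2G\rho^{d-1}$ for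 $A$ large, with $c_2=c_2(d)$, and the claim follows from \eqref{eq:upper}.

\emph{Step 6: the case $\sum_W\rho_W^dG_W^p>\delta_1\rho^dG^p$.} Now a fixed part of the $L^p$ excess of $V$ sits in the children. We show that it sits in very small children, and for $p<1^*$ concentration on small balls makes $\sum_WG_W\rho_W^{d-1}$ large.

Let $W$ have type (a). By \eqref{eq:child} and Chebyshev's inequality, the set where $|u-R_W|>\frac14A_3G$ occupies a fraction at most $CA_2/A_3\le\frac12$ of $B_W$. On the rest $|w|\ge|Q_W|-|u-R_W|\ge\frac14A_3G$. The balls $B_W$ are disjoint by Lemma~\ref{lem:geom}(4) and lie in $B_{9\rho}(x)$, so \eqref{eq:big} gives $\sum_{(a)}\rho_W^d(A_3G)^p\le C\rho^dG^p$. With $G_W\le CA_2G$,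
\[
\sum_{(a)}\rho_W^dG_W^p\le C\Bigl(\frac{A_2}{A_3}\Bigr)^p\rho^dG^p\le\frac{\delta_1}2\rho^dG^p
\]
for $A$ large, and hence $\sum_{(b)}\rho_W^dG_W^p\ge\frac{\delta_1}2\rho^dG^p$. For $W$ of type (b), minimality and \eqref{eq:big} give
\[
A_2^pG^p\le G_W^p\le\|u-R_V\|^p_{p;B_W}\le C(\rho/\rho_W)^dG^p,
\]
that is, $\rho_W\le CA_2^{-p/d}\rho$. Let $\vartheta=d-p(d-1)$, which is positive because $p<1^*$. Then
\[
\frac{\delta_1}2\rho^dG^p\le\sum_{(b)}\bigl(\rho_W^{d-1}G_W\bigr)^p\rho_W^\vartheta\le CA_2^{-p\vartheta/d}\rho^\vartheta\Bigl(\sum_W\rho_W^{d-1}G_W\Bigr)^p .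
\]
Since $d-\vartheta=p(d-1)$, this reads $G\rho^{d-1}\le CA_2^{-\vartheta/d}\sum_WG_W\rho_W^{d-1}$. The proposition holds with $\varepsilon(A)=C(\varepsilon_0+A_2^{-\vartheta/d})$.
\end{proof}

From now on $A=A(d)$ is fixed, so large that all statements above hold and $\varepsilon(A)\le\frac12$; constants may depend on $A$, that is, on $d$. Sum Proposition~\ref{prop:key} over the finitely many vertices. Each vertex is a child of at most one vertex, so the last terms add up to at most half of the left-hand side. The sets $L(V)\subset N_{\rho_0}(K)$ are disjoint by Lemma~\ref{lem:geom}(3). Therefore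
\begin{equation}\label{eq:sum}
\sum_VG_V\rho_V^{d-1}\le C\int_{N_{\rho_0}(K)}|Eu|\,dx,
\end{equation}
with $C$ independent of the final time $n$.

\section{Proof of the main estimate}\label{sec:proofmain}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $\Psi_n=\max_{0\le i,i'\le n}|a_i-a_{i'}|+\max_{0\le i\le n}G_i$. These functions are continuous on $K$ and increase to $\Psi$, so it suffices to bound $\int_K\Psi_n\,d\mu$ independently of $n$.

\emph{Smooth fields.} Let $u$ be smooth near $N_{\rho_0}(K)$, build the tree up to time $n$, and fix $y\in K$. Let $V_1,\dots,V_s$ be the vertices that capture $y$, at the times $j_1<\dots<j_s$, and put $j_{s+1}=n+1$ (so $j_1=n+1$ if $s=0$). At a time $1\le i<j_1$ the point $y$ stays free, so it is not active and $i$ is irregular. Hence $G_i(y)\le2^{-i}G_0(y)$ for $i<j_1$, and by \eqref{eq:step} the points $a_i(y)$, $0\le i\le\min\{j_1,n\}$, are within $CG_0(y)$ of each other. For $j_t\le i<j_{t+1}$, Lemma~\ref{lem:control} gives $G_i(y)\le A_2G_{V_t}$ and $|a_i(y)-R_{V_t}(y)|\le2A_3G_{V_t}$,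 and the step from time $j_{t+1}-1$ to $j_{t+1}$ moves $a_i(y)$ by at most $CA_2G_{V_t}$. The vertices $V_t$ are distinct and $y\in B_{8\rho_{V_t}}(x_{V_t})$. Adding up,
\[
\Psi_n(y)\le C\Bigl(G_0(y)+\sum_VG_V\,1_{B_{8\rho_V}(x_V)}(y)\Bigr).
\]
Since $x_V\in K$, we have $\mu(B_{8\rho_V}(x_V))\le C\kappa\rho_V^{d-1}$, and \eqref{eq:sum} gives
\begin{equation}\label{eq:smooth}
\int_K\Psi_n\,d\mu\le C\int_KG_0\,d\mu+C\kappa\int_{N_{\rho_0}(K)}|Eu|\,dx .
\end{equation}

\emph{General fields.} Let $u_\epsilon$ be mollifications of $u$ at scale $\epsilon$; for small $\epsilon$ they are smooth near the compact set $N_{\rho_0}(K)\subset U$. By (F1), $u\in L^p_{\rm loc}(U)$, so $u_\epsilon\to u$ in $L^p(N_{\rho_0}(K))$. The excess $G_i^\epsilon$ of $u_\epsilon$ converges to $G_i$ uniformly on $K$ by the triangle inequality, and $a_i^\epsilon(y)\to a_i(y)$ by the stability of minimizers. Since $Eu_\epsilon$ is the mollification of the measure $Eu$,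
\[
\int_{N_{\rho_0}(K)}|Eu_\epsilon|\,dx\le|Eu|(N_{\rho_0+\epsilon}(K))\longrightarrow|Eu|(N_{\rho_0}(K)).
\]
Fatou's lemma in \eqref{eq:smooth} gives $\int_K\Psi_n\,d\mu\le C\int_KG_0\,d\mu+C\kappa|Eu|(N_{\rho_0}(K))$, and \eqref{eq:onescale} with $j=0$ bounds the first term.
\end{proof}

\section{One-sided limits on $C^1$ hypersurfaces}\label{sec:traces}

On a hypersurface the sum over scales that failed in Section~\ref{sec:idea} does converge, provided one works on one side: the region at height about $r$ above the surface is charged only at scales comparable to $r$. We first need a Poincar\'e inequality on domains that touch the surface.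

\begin{lemma}\label{lem:star}
Let $E$ be open and star-shaped with respect to every point of a ball $b=B_s(q_0)\subset E$, with $\operatorname{diam}E\le\Lambda s$, and let $u\in BD(E)$. Then there is $R\in\mathcal R$ with $\int_E|u-R|\le C(d,\Lambda)\,s\,|Eu|(E)$.
\end{lemma}

\begin{proof}
By translation and scaling let $q_0=0$ and $s=1$, so $B\subset E\subset B_\Lambda(0)$. Let first $u$ be smooth near $\overline E$. For $y\in E$ and $z\in B$ the segment $[y,z]$ lies in $E$, and by \eqref{eq:line}
\[
|(u(y)-u(z))\cdot(y-z)|\le\Lambda^2\int_0^1|Eu|(z+t(y-z))\,dt .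
\]
Integrate over $y\in E$, $z\in B$. Substitute $\zeta=z+t(y-z)\in E$ for $y$ when $t\ge\frac12$ and for $z$ when $t\le\frac12$; the Jacobians $t^{-d}$ and $(1-t)^{-d}$ are at most $2^d$. This gives $\Phi\le C\int_E|Eu|$ in Lemma~\ref{lem:pairs}, and the claim follows.

For general $u$ let $0<\lambda<1$. Then $\lambda\overline E\subset E$: if $E\ni y_k\to y$, then $\lambda y=\lambda y_k+(1-\lambda)q_k$ with $q_k=\frac{\lambda(y-y_k)}{1-\lambda}\in B$ for large $k$, so $\lambda y\in[y_k,q_k]\subset E$. Thus $u_\lambda=u(\lambda\,\cdot)$ belongs to $BD(\lambda^{-1}E)$, the compact set $\overline E$ lies in $\lambda^{-1}E$, and $|Eu_\lambda|(\lambda^{-1}E)=\lambda^{1-d}|Eu|(E)$. Apply the smooth case to mollifications of $u_\lambda$, and let first the mollification parameter tend to $0$ and then $\lambda\to1$. The fields converge to $u$ in $L^1(E)$. The rigid motions are bounded in $L^1(E)$, so they converge along a subsequence, and the inequality passes to the limit.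
\end{proof}

\begin{lemma}\label{lem:trace}
Let $u\in BD(\Omega)$ and let $\Gamma\subset\Omega$ be an embedded $C^1$ hypersurface, with a unit normal $\nu(x)$ at $x\in\Gamma$. For $\mathcal H^{d-1}$-a.e.\ $x\in\Gamma$ there are $u^\pm(x)\in\mathbb R^d$ with $r^{-d}\int_{B_r^\pm(x,\nu(x))}|u-u^\pm(x)|\to0$ as $r\to0$. Consequently $\mathcal H^{d-1}(\Gamma\cap S_u\setminus J_u)=0$.
\end{lemma}

\begin{proof}
The consequence holds because $x\in J_u$ if $u^+(x)\ne u^-(x)$ and $x\notin S_u$ if $u^+(x)=u^-(x)$.

\emph{Localization.} For an orthogonal matrix $O$ the field $O^{\mathsf T}u(O\,\cdot)$ is again in $BD$, with symmetrized derivative conjugated by $O$, and the statement is invariant. Write $z=(z',z_d)$. Covering $\Gamma$ by countably many pieces and rotating each, we may work in a set $\mathcal Q=\{|z'-x_0'|<2r_0,\ |z_d-g(z')|<2r_0\}\subset\Omega$ in which $\Gamma$ is the graph of $g\in C^1$ with $|\nabla g|\le\frac1{16}$, and consider points $x$ of $\Gamma'=\{(x',g(x')):|x'-x'_0|<r_0\}$ and radii $r<r_0$. Let $U^\pm=\{z\in\mathcal Q:\pm(z_d-g(z'))>0\}$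 and let $\lambda$ be the restriction of $|Eu|$ to $U^+$, a finite measure with $\lambda(\Gamma')=0$. With $x_d=g(x')$ and $e_d$ the last unit vector, put
\[
\Delta_r(x)=\{|z'-x'|<r,\ g(z')<z_d<x_d+r\},\qquad b_r(x)=B_{r/4}\bigl(x+\tfrac58re_d\bigr),
\]
and let $\mathcal C_r(x)$ be the convex hull of $b_r(x)\cup b_{r/2}(x)$. The balls $b_r(x)$ approach $x$ from above, the hull $\mathcal C_r(x)$ links two consecutive ones while staying at height about $r$, and $\Delta_r(x)$ passes the information down to the surface.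

\emph{Geometry.} For $|z'-x'|<r$ we have $|g(z')-x_d|\le\frac r{16}$. Hence $B_r(x)\cap U^+\subset\Delta_r(x)\subset U^+\cap B_{2r}(x)$, and $b_r(x)\subset\Delta_r(x)$ since $x_d+\frac38r<q_d<x_d+\frac78r$ for $q\in b_r(x)$. The set $\Delta_r(x)$ is star-shaped with respect to each $q\in b_r(x)$. Indeed, let $z\in\Delta_r(x)$. The constraints $|z'-x'|<r$ and $z_d<x_d+r$ are convex, so they hold on $[z,q]$. If $q_d-z_d\ge\frac1{16}|q'-z'|$, then $t\mapsto z_d+t(q_d-z_d)-g(z'+t(q'-z'))$ is nondecreasing and positive at $t=0$, so $[z,q]$ stays above the graph. Otherwise all points of $[z,q]$ have last coordinate at least $q_d-\frac1{16}|q'-z'|>x_d+\frac38r-\frac1{16}\cdot\frac54r>x_d+\frac r{16}$, and again $[z,q]$ lies above the graph. The set $\mathcal C_r(x)$ is open and convex, and $z\in\mathcal C_r(x)$ satisfies $|z'-x'|<\frac r4$ and $x_d+\frac3{16}r<z_d<x_d+\frac78r$. Since then $|g(z')-x_d|\le\frac r{64}$,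
\begin{equation}\label{eq:height}
\tfrac r8<z_d-g(z')<r\qquad\text{for }z\in\mathcal C_r(x),
\end{equation}
and $\mathcal C_r(x)\subset U^+$.

\emph{Rigid motions.} Fix $x$ and let $R^\Delta_r,R^{\mathcal C}_r,R^b_r$ be given by Lemma~\ref{lem:star} for $\Delta_r(x),\mathcal C_r(x),b_r(x)$, each with the ball $b_r(x)$ and an absolute constant $\Lambda$. Let $T^b_r$ be the skew part of $R^b_r$. By the triangle inequality through $u$,
\[
\int_{b_r}|R^b_r-R^{\mathcal C}_r|+\int_{b_{r/2}}|R^b_{r/2}-R^{\mathcal C}_r|\le Cr\,\lambda(\mathcal C_r(x)),\qquad\int_{b_r}|R^b_r-R^\Delta_r|\le Cr\,\lambda(\Delta_r(x)).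
\]
By \eqref{eq:norms} on these balls, whose bound on the skew part extends the estimate to $B_{2r}(x)$,
\begin{equation}\label{eq:chain}
|R^b_r(x)-R^b_{r/2}(x)|+r|T^b_r-T^b_{r/2}|\le C\frac{\lambda(\mathcal C_r(x))}{r^{d-1}},\qquad\sup_{B_{2r}(x)}|R^\Delta_r-R^b_r|\le C\frac{\lambda(\Delta_r(x))}{r^{d-1}} .
\end{equation}

\emph{Summation.} Let $r_k=2^{-k}$ for $k\ge k_0$, where $r_{k_0}<r_0$, and $\beta_k(x)=r_k^{1-d}\lambda(\mathcal C_{r_k}(x))$. The set of pairs $(x,z)$ with $z\in\mathcal C_r(x)$ is open, because $\mathcal C_r(x)$ is the translate by $x$ of a fixed open set. Fix $z\in U^+$ and let $t=z_d-g(z')$. If $z\in\mathcal C_{r_k}(x)$, then $t<r_k<8t$ by \eqref{eq:height}, which holds for at most three values of $k$, and $|x'-z'|<r_k/4$, which holds on a part of $\Gamma'$ of measure at most $Cr_k^{d-1}$. By Fubini's theorem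
\[
\int_{\Gamma'}\sum_k\beta_k\,d\mathcal H^{d-1}\le C\lambda(U^+)<\infty .
\]
So $\sum_k\beta_k(x)<\infty$ for a.e.\ $x\in\Gamma'$, and by (F7) also $\lambda(B_r(x))=o(r^{d-1})$ for a.e.\ $x\in\Gamma'$. Fix such an $x$. By \eqref{eq:chain}, $R^b_{r_k}(x)$ converges to some $u^+(x)$, and
\[
r_k|T^b_{r_k}|\le r_k|T^b_{r_{k_0}}|+C\sum_{k_0\le i<k}2^{-(k-i)}\beta_i(x)\longrightarrow0 .
\]
By Lemma~\ref{lem:star}, \eqref{eq:chain} and $\Delta_r(x)\subset B_{2r}(x)$,
\[
r_k^{-d}\int_{\Delta_{r_k}(x)}|u-u^+(x)|\le C\frac{\lambda(B_{2r_k}(x))}{r_k^{d-1}}+C|R^b_{r_k}(x)-u^+(x)|+Cr_k|T^b_{r_k}|\longrightarrow0 .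
\]
For $r_{k+1}\le r\le r_k$ we have $B_r(x)\cap U^+\subset\Delta_{r_k}(x)$, so $r^{-d}\int_{B_r(x)\cap U^+}|u-u^+(x)|\to0$. The reflection $z_d\mapsto-z_d$ is orthogonal and exchanges the two sides, which gives $u^-(x)$ with the same property for $U^-$.

\emph{Half balls.} Orient $\nu(x)$ upward. For small $r$ the ball $B_r(x)$ lies in $\mathcal Q$ and is covered by $U^+$, $U^-$ and the graph, which is Lebesgue null. Since $g$ is differentiable at $x'$, the sets $B^\pm_r(x,\nu(x))\cap U^\mp$ lie in a slab of width $o(r)$ around the tangent plane and have measure $o(r^d)$. Therefore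
\[
\int_{B_r^+}|u-u^+|\le\int_{B_r\cap U^+}|u-u^+|+\int_{B_r\cap U^-}|u-u^-|+|u^+-u^-|\,|B^+_r\cap U^-|=o(r^d),
\]
and the same holds with the signs exchanged.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:thm1}

Suppose $\mathcal H^{d-1}(S_u\setminus J_u)>0$. By (F2) and (F3) there is a compact set $K_0\subset S_u\setminus J_u$ with $0<\mathcal H^{d-1}(K_0)<\infty$.

\emph{Step 1: $K_0$ is purely unrectifiable.} By Lemma~\ref{lem:trace}, applied to $\Gamma\cap\Omega$, we have $\mathcal H^{d-1}(K_0\cap\Gamma)=0$ for every embedded $C^1$ hypersurface $\Gamma$. If $f:\mathbb R^{d-1}\to\mathbb R^d$ is Lipschitz, (F4) covers $K_0\cap f(\mathbb R^{d-1})$ by countably many such $\Gamma$ and a null set, so this set is null. This is the only place where $K_0\cap J_u=\emptyset$ is used.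

\emph{Step 2: $|Eu|(K_0)=0$.} By (F5), for a.e.\ $\xi\in\mathbb S$ the compact set $\pi_\xi(K_0)\subset\xi^\perp$ is $\mathcal H^{d-1}$-null; call such $\xi$ admissible. Fix an admissible $\xi$. The measure $\lambda_\xi=\sum_{i,j}\xi_i\xi_jE_{ij}u$ is the distributional derivative in direction $\xi$ of $f=u\cdot\xi$. The cylinder $\hat K=\Omega\cap\pi_\xi^{-1}(\pi_\xi(K_0))$ contains $K_0$ and is Lebesgue null by Fubini's theorem. Choose $\psi_k\in C_c^\infty(\xi^\perp)$ with $0\le\psi_k\le1$, equal to $1$ on $\pi_\xi(K_0)$ and supported in its $\frac1k$-neighborhood. For $\varphi\in C_c^\infty(\Omega)$, since $\psi_k\circ\pi_\xi$ is constant in direction $\xi$,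
\[
\int\varphi\,(\psi_k\circ\pi_\xi)\,d\lambda_\xi=-\int f\,\partial_\xi\varphi\,(\psi_k\circ\pi_\xi)\,dx .
\]
Dominated convergence gives $\int_{\hat K}\varphi\,d\lambda_\xi=-\int_{\hat K}f\,\partial_\xi\varphi\,dx=0$. So the restriction of $\lambda_\xi$ to $\hat K$ vanishes, and $|\lambda_\xi|(K_0)=0$. Let $m=d(d+1)/2$. The tuples $(\xi_1,\dots,\xi_m)\in\mathbb S^m$ for which the matrices $\xi_k\otimes\xi_k$ form a basis of the symmetric matrices form an open set, which contains the tuple made of the $e_i$ and the $(e_i+e_j)/\sqrt2$, $i<j$. Almost every tuple consists of admissible vectors, so there is such a basis with all $\xi_k$ admissible. Each $E_{ij}u$ is then a linear combination of the $\lambda_{\xi_k}$, and $|Eu|(K_0)=0$.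

\emph{Step 3: a measure with the right growth.} For $k\in\mathbb N$ let $K^k$ be the set of $x\in K_0$ with $\mathcal H^{d-1}(K_0\cap B_r(x))\le kr^{d-1}$ for all $r\in(0,\frac1k)$. These sets are compact, since $x\mapsto\mathcal H^{d-1}(K_0\cap B_r(x))$ is lower semicontinuous, and by (F6) they exhaust $K_0$ up to a null set. So some $K=K^k$ has positive measure. Let $\mu$ be the restriction of $\mathcal H^{d-1}$ to $K$. Then $\mu(B_r(x))\le\kappa r^{d-1}$ for all $x\in K$, $r>0$, with $\kappa=\max\{k,k^{d-1}\mathcal H^{d-1}(K_0)\}$; the second value takes care of $r\ge\frac1k$.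

\emph{Step 4: approximate limits on $K$.} Fix $\rho_0>0$ with $N_{\rho_0}(K)\subset\Omega$, and let $a_i,G_i,T^y_i$ belong to the radii $\rho_i=64^{-i}\rho_0$. Apply Proposition~\ref{prop:main} with $U=\Omega$ and initial radius $\rho_n$. The corresponding function $\Psi$ is
\[
\Psi^{(n)}=\sup_{i,i'\ge n}|a_i-a_{i'}|+\sup_{i\ge n}G_i,
\]
which is nonincreasing in $n$. The sets $N_{\rho_n}(K)$ decrease to $K$, so
\[
\int_K\lim_{n\to\infty}\Psi^{(n)}\,d\mu\le C\kappa\lim_{n\to\infty}|Eu|(N_{\rho_n}(K))=C\kappa\,|Eu|(K)=0 .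
\]
Hence for $\mu$-a.e.\ $y$ the sequence $a_i(y)$ converges to some $z\in\mathbb R^d$ and $G_i(y)\to0$. By \eqref{eq:skew} with $l=0$, $\rho_i|T^y_i|\to0$, and \eqref{eq:avg} gives $\|u-z\|_{1;B_{\rho_i}(y)}\to0$. For $\rho_{i+1}\le r\le\rho_i$ we have $\|u-z\|_{1;B_r(y)}\le64^d\|u-z\|_{1;B_{\rho_i}(y)}$. So $y\notin S_u$, which contradicts $K\subset S_u$ and $\mu(K)>0$. \qed

\section{Proofs of Theorems~\ref{thm:max} and~\ref{thm:null}}\label{sec:thm23}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
The function $Mu$ is a supremum of continuous functions, hence Borel. By monotone convergence it suffices to bound $\int_KMu\,d\mu$ for closed balls $K$, with a constant independent of $K$. The restriction of $\mu$ to $K$ satisfies the hypotheses of Proposition~\ref{prop:main}, which we apply with $U=\mathbb R^d$ and any $\rho_0>0$. Let $y\in K$ and $\rho_{i+1}\le r\le\rho_i$. By \eqref{eq:avg} with $z=0$ and \eqref{eq:skew} with $l=0$,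
\[
\|u\|_{1;B_r(y)}\le64^d\bigl(G_i(y)+\rho_i|T^y_i|+|a_i(y)|\bigr)\le C\bigl(\Psi(y)+|a_0(y)|+\rho_0|T^y_0|\bigr).
\]
By \eqref{eq:norms},
\[
|a_0(y)|+\rho_0|T^y_0|\le C\|R^y_0\|_{1;B_{\rho_0}(y)}\le CG_0(y)+C\rho_0^{-d}\|u\|_{L^1(\mathbb R^d)},
\]
and $G_0\le\Psi$. Therefore
\[
\int_K\sup_{0<r\le\rho_0}\|u\|_{1;B_r(y)}\,d\mu(y)\le C\kappa\,|Eu|(\mathbb R^d)+C\rho_0^{-d}\|u\|_{L^1(\mathbb R^d)}\,\mu(K),
\]
and the first assertion follows as $\rho_0\to\infty$, by monotone convergence.

For the converse fix $\varphi\in C_c^\infty(B_3(0))$ with $0\le\varphi\le1$ and $\varphi=1$ on $B_2(0)$, and let $u=\varphi(\frac{\cdot-x}r)\,e_1$. Then $|Eu|(\mathbb R^d)\le Cr^{d-1}$. For $y\in B_r(x)$ we have $|u|=1$ on $B_r(y)\subset B_{2r}(x)$, so $Mu(y)\ge1$. Hence $\mu(B_r(x))\le\int Mu\,d\mu\le C\beta\,r^{d-1}$.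
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:null}]
If $Z\subset S_u\setminus J_u$ with $u\in BD(\mathbb R^d)$, then $\mathcal H^{d-1}(Z)=0$ by Theorem~\ref{thm:main}. Conversely let $\mathcal H^{d-1}(Z)=0$. For each $k\geq1$ cover $Z$ by countably many open balls $B_{r_{k,i}}(x_{k,i})$ with $r_{k,i}\le1$ and $\sum_ir_{k,i}^{d-1}\le4^{-k}$. Fix $\phi\in C_c^\infty(B_2(0))$ with $0\le\phi\le1$ and $\phi=1$ on $B_1(0)$, and let
\[
f=\sum_{k,i}\phi\Bigl(\frac{\cdot-x_{k,i}}{r_{k,i}}\Bigr).
\]
The $W^{1,1}$ norm of a term is at most $C(r_{k,i}^d+r_{k,i}^{d-1})\le Cr_{k,i}^{d-1}$, so the series converges in $W^{1,1}(\mathbb R^d)$ and $u=fe_1\in BD(\mathbb R^d)$. Let $x\in Z$ and $m\in\mathbb N$. The point $x$ lies in the intersection of $m$ of the open balls, one for each $k\le m$, and all terms are nonnegative, so $f\ge m$ a.e.\ in a neighborhood of $x$. Thus the averages of $|u|$ over $B_r(x)$ and over every half ball $B_r^\pm(x,\nu)$ tend to $+\infty$ as $r\to0$. An approximate limit, or a one-sided limit, would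 keep the corresponding averages bounded. Hence $x\in S_u$ and $x\notin J_u$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco and Pallara, Propositions 3.64 and 3.69.

\bibitem{Federer}
Federer, 2.10.48 and 3.2.29.

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures}, Theorems 6.2, 15.21 and 18.1.

\bibitem{Temam}
Temam, \emph{Probl\`emes math\'ematiques en plasticit\'e}, Chapter II.

\bibitem{TFP}
\emph{Traces and fine properties of a $BD$ class of vector fields and applications},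
\texttt{https://afst.centre-mersenne.org/item/10.5802/afst.1102.pdf}, doi:10.5802/afst.1102.

\end{thebibliography}
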